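\title{Hereditary properties of finite structures escape every prefix class over a fixed vocabulary}

\begin{abstract}
A first-order sentence is hereditary in the finite if its finite models are closed under substructures. We show that there is a fixed finite vocabulary over which, for every $n$, some hereditary sentence is not equivalent over finite structures to any $\Sigma_n$ sentence. One binary relation symbol suffices, even on undirected graphs, where we determine the levels $n$ at which hereditary sentences separate $\Sigma_n$ from $\Pi_n$. A vocabulary of relation and constant symbols has this property if and only if it contains a relation symbol of arity at least $2$. The proof combines a rigidity device, which makes an arbitrary property of words hereditary, with a self-contained proof that quantifier alternation gives a strict hierarchy on binary words.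
\end{abstract}

\section{The question and the results}\label{sec:intro}

Vocabularies are finite, and structures are finite and non-empty unless we say otherwise. A \emph{substructure} of a $\sigma$-structure $\mathcal A$ is a non-empty subset of its universe that contains the constants and is closed under the functions, with the induced interpretation of all symbols. An $\mathrm{FO}(\sigma)$ sentence $\varphi$ is \emph{hereditary} (over all finite $\sigma$-structures) if $\mathcal A\models\varphi$ implies $\mathcal B\models\varphi$ for every finite $\sigma$-structure $\mathcal A$ and every substructure $\mathcal B$ of $\mathcal A$.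

A universal sentence $\forall\bar x\,\alpha(\bar x)$, with $\alpha$ quantifier-free, is hereditary, because $\alpha$ has the same truth value at a tuple of $\mathcal B$ whether it is evaluated in $\mathcal B$ or in $\mathcal A$. Over arbitrary, possibly infinite, structures this is the only reason: by the \L o\'s--Tarski theorem, a sentence is hereditary over all structures, finite or infinite, if and only if it is equivalent over all structures to a universal sentence. Over finite structures this fails; Gurevich and Shelah \cite{GS} gave a sentence that is hereditary over all finite structures but is not equivalent over them to any universal sentence.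

Once universal sentences do not suffice, one asks how many quantifier alternations do. The \emph{prefix class} $\Sigma_n$ consists of the formulas
\[
\underbrace{\exists\bar x_1\,\forall\bar x_2\,\exists\bar x_3\cdots}_{n\text{ blocks}}\ \alpha ,\qquad \alpha\text{ quantifier-free},
\]
and $\Pi_n$ is defined in the same way with $\forall$ in front. Blocks may be empty. Thus $\Pi_1$ is the class of universal formulas, $\Pi_1\subseteq\Sigma_2\subseteq\Sigma_3\subseteq\cdots$, and every formula is equivalent to a $\Sigma_n$ formula for some $n$. We say that \emph{prefix classes fail to capture the $\mathrm{FO}(\sigma)$ expressible hereditary properties} if for every $n$ there is an $\mathrm{FO}(\sigma)$ sentence that is hereditary over all finite $\sigma$-structures but is not equivalent over them to any $\Sigma_n$ sentence. Two results are known. A counterexample given by Tait \cite{Tait} is hereditary over all finite structures and is not equivalent over this class to any $\Sigma_3$ sentence. And for every $n$ there are a vocabulary $\tau_n$, depending on $n$, and a hereditary $\mathrm{FO}(\tau_n)$ sentence that is not equivalent over finite structures to any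 $\Sigma_n$ sentence. The following question is posed in \cite{talk}.

\medskip
\noindent\textbf{Question.} \emph{Is there a fixed finite vocabulary $\sigma^*$ such that prefix classes fail to capture the $\mathrm{FO}(\sigma^*)$ expressible hereditary properties?}
\medskip

The second known result excludes a level $n$ that serves all vocabularies at once, but it is compatible with every vocabulary $\sigma$ having a level $n(\sigma)$ of its own. The simplest cases look like this: a hereditary $\Pi_2$ sentence without function symbols is equivalent to a universal one, and over unary vocabularies every hereditary property is universal (Section~\ref{sec:low}). On the other side, a hereditary class is determined by its minimal non-members. As soon as the vocabulary allows a rich family of structures that can serve as minimal non-members independently of each other, one may forbid any definable subfamily, and the hereditary sentence is then as complicated as that subfamily. Words turn out to be such a family, and the answer to the question is yes.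

\begin{theorem}\label{thm:main}
Let $\sigma^*=\{<,S,\mathrm{Min},\mathrm{Max},P\}$, where $<$ and $S$ are binary and the other symbols are unary. For every $n$ there is an $\mathrm{FO}(\sigma^*)$ sentence that is hereditary over all finite $\sigma^*$-structures but is not equivalent over them to any $\Sigma_n$ sentence. So prefix classes fail to capture the $\mathrm{FO}(\sigma^*)$ expressible hereditary properties.
\end{theorem}

A single binary relation symbol suffices. A \emph{graph} is a finite $\{E\}$-structure with $E$ symmetric and irreflexive; its substructures are its induced subgraphs. In the next theorem ``hereditary'' and ``equivalent'' refer to the class of graphs.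

\begin{theorem}\label{thm:graphs}
Over finite undirected graphs:
\begin{itemize}
\item[(1)] a hereditary $\Sigma_n$ sentence that is not equivalent to any $\Pi_n$ sentence exists if and only if $n\ge2$;
\item[(2)] for $n\ge1$, a hereditary $\Pi_n$ sentence that is not equivalent to any $\Sigma_n$ sentence exists if and only if $n\ne2$.
\end{itemize}
The sentences can be chosen hereditary over all finite $\{E\}$-structures.
\end{theorem}

\begin{theorem}\label{thm:dich}
Let $\sigma$ be a finite vocabulary.
\begin{itemize}
\item[(a)] If $\sigma$ has a relation or function symbol of arity at least $2$, then prefix classes fail to capture the $\mathrm{FO}(\sigma)$ expressible hereditary properties. Moreover, for $n\ge2$ there is a hereditary $\Sigma_n$ sentence not equivalent to any $\Pi_n$ sentence, and for $n\ge3$ there is a hereditary $\Pi_n$ sentence not equivalent to any $\Sigma_n$ sentence.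
\item[(b)] If $\sigma$ consists of constants and relation symbols of arity at most $1$, then every hereditary isomorphism-closed class of finite $\sigma$-structures is defined by one universal sentence.
\end{itemize}
Hence, for a finite vocabulary $\sigma$ of relation and constant symbols, prefix classes fail to capture the $\mathrm{FO}(\sigma)$ expressible hereditary properties if and only if $\sigma$ contains a relation symbol of arity at least $2$.
\end{theorem}

We make no claim about vocabularies that contain unary function symbols and have all symbols of arity at most $1$.

All lower bounds come from one source. A word $w=w_1\cdots w_m\in\{0,1\}^+$, $m\ge1$, is identified with the \emph{word structure} $W_w$, the $\sigma^*$-structure on the positions $\{1,\dots,m\}$ with the natural order $<$, $S=\{(i,i+1):1\le i<m\}$, $\mathrm{Min}=\{1\}$, $\mathrm{Max}=\{m\}$ and $P=\{i:w_i=1\}$.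

\begin{theorem}\label{thm:words}
For every $n\ge1$ there is a $\Sigma_n$ sentence $\Lambda_n$ of $\mathrm{FO}(\sigma^*)$ such that no $\Pi_n$ sentence of $\mathrm{FO}(\sigma^*)$ agrees with $\Lambda_n$ on all word structures.
\end{theorem}

Results of this kind are classical: they express the strictness of the dot-depth hierarchy \cite{BK,Thomas}. We give a full proof in Section~\ref{sec:words}. Section~\ref{sec:rigid} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:words}; although Theorem~\ref{thm:main} is a special case of Theorem~\ref{thm:dich}(a), this direct argument is the model for the rest. Section~\ref{sec:graphs} repeats it inside graphs, and Section~\ref{sec:vocab} transfers the graph sentences to other vocabularies.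

\section{Where heredity forces a universal definition}\label{sec:low}

We count $\top$ and $\bot$ as atomic formulas, so $\Sigma_0=\Pi_0$ is the class of quantifier-free formulas. A formula \emph{is $\Sigma_n$} if it is logically equivalent to a formula of the displayed shape; when the shape itself matters we say \emph{prenex $\Sigma_n$}. The same applies to $\Pi_n$. We use four standard facts.
\begin{itemize}
\item[(P1)] $\Sigma_m\cup\Pi_m\subseteq\Sigma_n\cap\Pi_n$ for $m<n$, since blocks may be empty. The negation of a prenex $\Pi_n$ formula is equivalent to a prenex $\Sigma_n$ formula with blocks of the same lengths, and vice versa.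
\item[(P2)] $\Sigma_n$ and $\Pi_n$ are closed under $\wedge$ and $\vee$: rename bound variables apart and merge the blocks level by level, which is sound because structures are non-empty. For $n\ge1$, $\Sigma_n$ is closed under $\exists$ and $\Pi_n$ under $\forall$.
\item[(P3)] A $\Pi_1$ sentence true in $\mathcal A$ is true in every substructure of $\mathcal A$; a $\Sigma_1$ sentence true in a substructure of $\mathcal A$ is true in $\mathcal A$.
\item[(P4)] Let $\delta(x,\bar c)$ be quantifier-free. The \emph{relativization} $\theta^\delta(\bar c)$ of a sentence $\theta$ replaces each $\exists x\,\varphi$ by $\exists x(\delta\wedge\varphi)$ and each $\forall x\,\varphi$ by $\forall x(\delta\to\varphi)$. If the vocabulary is relational and $\delta$ defines a non-empty set in $(\mathcal A,\bar c)$, then $\mathcal A\models\theta^\delta(\bar c)$ if and only if the substructure on that set satisfies $\theta$. If $\theta$ is prenex $\Sigma_n$ (or $\Pi_n$), then $\theta^\delta$ is $\Sigma_n$ (or $\Pi_n$), by (P1) and (P2).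
\end{itemize}

The three arguments below give all upper bounds of this paper.

\begin{lemma}\label{lem:pi2}
Let $\sigma$ consist of relation and constant symbols, let $\mathcal C$ be a class of finite $\sigma$-structures closed under substructures, and let $\psi$ be a $\Pi_2$ sentence whose models in $\mathcal C$ are closed under substructures. Then $\psi$ is equivalent over $\mathcal C$ to a $\Pi_1$ sentence.
\end{lemma}

\begin{proof}
Write $\psi=\forall\bar x\,\exists\bar y\,\alpha(\bar x,\bar y)$ with $\bar x$ non-empty, adding a dummy variable if necessary. Let $\psi^\circ=\forall\bar x\bigvee_{\bar t}\alpha(\bar x,\bar t)$, where $\bar t$ runs over the finitely many tuples of length $|\bar y|$ whose entries are variables from $\bar x$ or constants. Each disjunct names a witness for $\bar y$, so $\psi^\circ$ implies $\psi$. Conversely, let $\mathcal A\in\mathcal C$ satisfy $\psi$ and let $\bar a$ be a value for $\bar x$. As $\sigma$ has no function symbols, the entries of $\bar a$ and the constants form a substructure $\mathcal B$, and $\mathcal B\models\psi$. So $\alpha(\bar a,\bar b)$ holds in $\mathcal B$, hence in $\mathcal A$, for some $\bar b$ in $\mathcal B$,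 and this $\bar b$ is named by one of the tuples $\bar t$.
\end{proof}

\begin{lemma}\label{lem:sigma1}
A $\Sigma_1$ sentence that is hereditary over graphs holds in all graphs or in none.
\end{lemma}

\begin{proof}
Let $G\models\psi$ and let $H$ be any graph. The disjoint union $G\uplus H$ satisfies $\psi$ by (P3), and then $H\models\psi$ by heredity.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dich}(b)]
Let $\sigma$ consist of constants, $u$ unary relation symbols and possibly some $0$-ary ones. The \emph{type} of an element is the set of unary relations that contain it; there are $2^u$ types. To a finite $\sigma$-structure $\mathcal A$ we attach two data. Its \emph{core} records the truth values of the $0$-ary symbols, which constants are equal, and the types of the constants; there are finitely many cores. Its \emph{vector} in $\mathbb N^{2^u}$ counts, for each type, the elements of that type that are not constants. An embedding sends constants to constants, sends non-constants to non-constants (it is injective), and preserves types; conversely every injective map with these properties between structures with the same core is an embedding. So $\mathcal A$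 embeds in $\mathcal B$ if and only if the cores agree and the vector of $\mathcal A$ is coordinatewise at most that of $\mathcal B$.

Let $\mathcal H$ be a hereditary isomorphism-closed class. Dickson's lemma states that every subset of $\mathbb N^d$ has finitely many minimal elements in the coordinatewise order, and every element of the subset lies above one of them. Applied, for each core, to the vectors of the structures outside $\mathcal H$, it gives structures $\mathcal M_1,\dots,\mathcal M_s\notin\mathcal H$ such that every structure outside $\mathcal H$ has a substructure isomorphic to some $\mathcal M_i$. A structure in $\mathcal H$ has no such substructure, by heredity. If $\mathcal M_i$ has $l$ elements, let $\Delta_i(x_1,\dots,x_l)$ be the conjunction of all atomic and negated atomic formulas in $x_1,\dots,x_l$ and the constants that are true of an enumeration of $\mathcal M_i$. Then $\mathcal A\models\exists\bar x\,\Delta_i$ if and only if $\mathcal M_i$ embeds in $\mathcal A$, so $\mathcal H$ is defined by $\bigwedge_i\forall\bar x\,\neg\Delta_i$, which is universal by (P2).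
\end{proof}

In particular, over such $\sigma$ every hereditary sentence is equivalent to a $\Sigma_2$ sentence, so prefix classes do capture the hereditary properties. The last assertion of Theorem~\ref{thm:dich} therefore follows from (a) and (b).

\section{Rigid words and the proof of Theorem~\ref{thm:main}}\label{sec:rigid}

A property of words is usually not hereditary. We make it hereditary by describing words in two parts: a universal part $\mathsf U$, which passes to substructures, and a $\Pi_2$ part, which every deletion destroys. Write $x\le y$ for $x<y\vee x=y$. Let $\mathsf U$ be the universal $\sigma^*$-sentence saying: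
\begin{itemize}
\item[(U1)] $<$ is a strict linear order;
\item[(U2)] $S(x,y)$ implies that $x<y$ and that no $z$ satisfies $x<z<y$;
\item[(U3)] $\mathrm{Min}$ and $\mathrm{Max}$ contain at most one element each.
\end{itemize}
So $S$ is a part of the successor relation of $<$. A pair $(a,b)$ is \emph{complete} if it satisfies the $\Pi_2$ formula
\[
\mathrm{Comp}(a,b)\ =\ \mathrm{Min}(a)\wedge\mathrm{Max}(b)\wedge a\le b\wedge\forall x\,\bigl(a\le x<b\to\exists y\,S(x,y)\bigr).
\]
Every word structure satisfies $\mathsf U$, and its only complete pair is (first position, last position). The point is that nothing can be inserted into a complete interval $[a,b]=\{x:a\le x\le b\}$.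

\begin{lemma}[rigidity]\label{lem:rigidword}
Let $\mathcal A\models\mathsf U$ be finite, let $\mathcal B$ be a substructure of $\mathcal A$, and let $(a,b)$ be complete in $\mathcal B$. Then $[a,b]^{\mathcal A}=[a,b]^{\mathcal B}$, and $(a,b)$ is complete in $\mathcal A$.
\end{lemma}

\begin{proof}
By (P3), $\mathcal B\models\mathsf U$. Put $a_0=a$. As long as $a_i<b$, completeness gives $a_{i+1}$ in $\mathcal B$ with $S(a_i,a_{i+1})$. By (U2), $a_i<a_{i+1}$, and $a_{i+1}\le b$ because otherwise $a_i<b<a_{i+1}$. Since $\mathcal B$ is finite, the process stops, and we obtain $a=a_0<a_1<\dots<a_l=b$ in $\mathcal B$ with $S(a_i,a_{i+1})$ for all $i<l$. These $S$-edges are edges of $\mathcal A$, so by (U2) in $\mathcal A$ no element of $\mathcal A$ lies strictly between $a_i$ and $a_{i+1}$. By (U1), $[a,b]^{\mathcal A}=\{a_0,\dots,a_l\}$, and this set lies in $\mathcal B$. Every $x$ of $\mathcal A$ with $a\le x<b$ is some $a_i$ with $i<l$ and has the $S$-successor $a_{i+1}$, so $(a,b)$ is complete in $\mathcal A$.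
\end{proof}

The proof shows, with (U3), that the substructure on a complete interval is isomorphic to a word structure. For a $\sigma^*$-sentence $\theta$ let $\theta^{[a,b]}$ be its relativization to $a\le x\le b$, and put
\[
\psi_\theta\ =\ \mathsf U\wedge\forall a\,\forall b\,\bigl(\mathrm{Comp}(a,b)\to\neg\theta^{[a,b]}\bigr).
\]
In a model of $\mathsf U$ this says: if there is a complete word inside, it does not satisfy $\theta$.

\begin{example}\label{ex:top}
Take $\theta=\top$, so that $\psi_\top$ says that $\mathsf U$ holds and no pair is complete. It is hereditary: by Lemma~\ref{lem:rigidword} a complete pair of a substructure would be complete in the whole structure. No word structure satisfies $\psi_\top$, but every proper substructure of a word structure does. For a word of length $3$: on $\{2,3\}$ the relation $\mathrm{Min}$ is empty, on $\{1,2\}$ the relation $\mathrm{Max}$ is empty, and on $\{1,3\}$ the element $1$ has no $S$-successor. In general, a proper substructure that contains $1$ and $m$ contains some $x<m$ but not $x+1$, and this $x$ has no $S$-successor. So all words are minimal non-models of $\psi_\top$.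

It follows that $\psi_\top$ is not equivalent to a universal sentence $\forall x_1\cdots x_k\,\alpha$: in a word of length greater than $k$ the formula $\alpha$ would fail at some tuple, so the proper substructure on that tuple would falsify the universal sentence although it satisfies $\psi_\top$. By Lemma~\ref{lem:pi2}, $\psi_\top$ is not equivalent to a $\Pi_2$ sentence either. On the other hand it is $\Sigma_2$: by (U3) there is at most one candidate pair, so $\psi_\top$ is equivalent to the conjunction of $\mathsf U$ with
\[
\neg\exists a\,b\,\bigl(\mathrm{Min}(a)\wedge\mathrm{Max}(b)\wedge a\le b\bigr)\ \vee\ \exists a\,b\,x\,\forall y\,\bigl(\mathrm{Min}(a)\wedge\mathrm{Max}(b)\wedge a\le x<b\wedge\neg S(x,y)\bigr).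
\]
Finiteness is essential. Let $\mathcal A$ have order type $\omega+1+\omega^*$, with $S$ the full successor relation and $\mathrm{Min},\mathrm{Max}$ at the two ends. The middle point has no $S$-successor, so $\mathcal A\models\psi_\top$; after its deletion the pair of ends is complete.
\end{example}

The example forbids all words. The general sentence $\psi_\theta$ forbids only those that satisfy $\theta$, and rigidity guarantees that the verdict on $\theta$ is the same in a structure and in a substructure.

\begin{proposition}\label{prop:psi}
For every $\sigma^*$-sentence $\theta$, the sentence $\psi_\theta$ is hereditary over all finite $\sigma^*$-structures, and $W_w\models\psi_\theta$ if and only if $W_w\not\models\theta$, for every word $w$.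
\end{proposition}

\begin{proof}
Let $\mathcal A\models\psi_\theta$, let $\mathcal B$ be a substructure, and let $(a,b)$ be complete in $\mathcal B$. We have $\mathcal B\models\mathsf U$ by (P3). By Lemma~\ref{lem:rigidword}, $(a,b)$ is complete in $\mathcal A$, so $\mathcal A\models\neg\theta^{[a,b]}$. The interval is the same non-empty set in $\mathcal A$ and in $\mathcal B$ and carries the same substructure, so $\mathcal B\models\neg\theta^{[a,b]}$ by (P4). For the second claim, the interval of the only complete pair of $W_w$ is all of $W_w$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:words}]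
Let $n\ge1$; the case $n=0$ follows from $n=1$ by (P1). The sentence $\psi_{\Lambda_n}$ is hereditary. If it were equivalent over finite $\sigma^*$-structures to a $\Sigma_n$ sentence $\chi$, then by Proposition~\ref{prop:psi} the $\Pi_n$ sentence $\neg\chi$ would agree with $\Lambda_n$ on all word structures, contradicting Theorem~\ref{thm:words}.
\end{proof}

\begin{remark}\label{rem:levels}
With $\Lambda_n$ in prenex form, the formula under $\forall a\,\forall b$ is the disjunction of $\neg\mathrm{Comp}\in\Sigma_2\subseteq\Pi_3$ and $\neg\Lambda_n^{[a,b]}\in\Pi_n$. So $\psi_{\Lambda_n}$ is $\Pi_n$ for $n\ge3$, and the threshold $3$ is the price of the completeness clause. Axiom (U3) was not needed for heredity; its use is the uniqueness of the candidate pair, which allows $\forall a\,\forall b$ to be traded for $\exists a\,\exists b$ as in Example~\ref{ex:top}. Both observations return in Section~\ref{sec:graphs}.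
\end{remark}

\section{Quantifier alternation on binary words}\label{sec:words}

To prove Theorem~\ref{thm:words} we need one $\Sigma_n$ sentence $\Lambda_n$ and, for each bound $k$ on the block lengths, two words $U_n\models\Lambda_n$ and $V_n\not\models\Lambda_n$ such that every $\Sigma_n$ sentence with blocks of length at most $k$ that is true in $V_n$ is true in $U_n$.

\subsection{A one-sided game}

Fix $k\ge1$. For $\sigma^*$-structures with tuples $\bar a,\bar b$ of equal length, possibly empty, define $(\mathcal A,\bar a)\preceq_n(\mathcal B,\bar b)$ by induction on $n$:
\begin{itemize}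
\item $(\mathcal A,\bar a)\preceq_0(\mathcal B,\bar b)$ if $\bar a$ and $\bar b$ satisfy the same atomic formulas;
\item $(\mathcal A,\bar a)\preceq_{n+1}(\mathcal B,\bar b)$ if for every $k$-tuple $\bar a'$ in $\mathcal A$ there is a $k$-tuple $\bar b'$ in $\mathcal B$ with $(\mathcal B,\bar b\bar b')\preceq_n(\mathcal A,\bar a\bar a')$.
\end{itemize}
This is an $n$-round game. In each round a challenger chooses $k$ elements and a defender answers in the other structure; the challenger starts in $\mathcal A$ and must change structures in every round. With empty tuples, $\mathcal A\preceq_0\mathcal B$ always holds, as $\top$ and $\bot$ are the only atomic $\sigma^*$-sentences.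

\begin{lemma}\label{lem:game}
\begin{itemize}
\item[(a)] $\preceq_n$ is reflexive and transitive, and it is preserved when the components of both tuples are permuted in the same way or the same components are dropped from both.
\item[(b)] If $(\mathcal A,\bar a)\preceq_n(\mathcal B,\bar b)$, then every prenex $\Sigma_n$ formula with blocks of length at most $k$ that is true at $(\mathcal A,\bar a)$ is true at $(\mathcal B,\bar b)$.
\end{itemize}
\end{lemma}

\begin{proof}
Both parts are proved by induction on $n$, and $n=0$ holds by definition. (a) For reflexivity answer $\bar a'$ by itself. For transitivity, let $(\mathcal A,\bar a)\preceq_{n+1}(\mathcal B,\bar b)\preceq_{n+1}(\mathcal C,\bar c)$; answer $\bar a'$ by $\bar b'$ and $\bar b'$ by $\bar c'$, so that $(\mathcal C,\bar c\bar c')\preceq_n(\mathcal B,\bar b\bar b')\preceq_n(\mathcal A,\bar a\bar a')$. For permuting and dropping, give the same answer as before and apply the induction hypothesis to the extended tuples.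

(b) Let the formula be $\exists\bar y\,\pi$ with $\pi$ prenex $\Pi_n$, and let $\mathcal A\models\pi(\bar a,\bar a')$. Pad $\bar a'$ to length $k$, take the answer, and drop the padding to get $\bar b'$ with $(\mathcal B,\bar b\bar b')\preceq_n(\mathcal A,\bar a\bar a')$. If $\pi$ failed at $(\mathcal B,\bar b\bar b')$, then $\neg\pi$, a prenex $\Sigma_n$ formula with the same blocks by (P1), would be true there and hence at $(\mathcal A,\bar a\bar a')$, which is false.
\end{proof}

\subsection{The first two levels}

At level $1$ let $k=1$ and compare $000$ with $0001000$. The atomic type of a single position consists of its letter and of whether it is first or last. The positions $1,2,3$ of $000$ are answered by the positions $1,2,7$, so $000\preceq_1 0001000$. The $\Sigma_1$ sentence $\exists z\,P(z)$ holds only in the second word. The same happens for $V_1=\mathsf a^M$ and $U_1=\mathsf a^M\mathsf b\,\mathsf a^M$ with any two letters: $U_1$ offers everything that $V_1$ offers, and one thing more.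

For level $2$ suppose, for this paragraph only, that four letters $\mathsf a,\mathsf b,[\,,\,]$ are available, each occupying one position and recognized by a unary predicate. Put the two words of level $1$ into brackets, $x=[\,\mathsf a^M\mathsf b\,\mathsf a^M\,]$ and $y=[\,\mathsf a^M\,]$, and let
\[
V_2=x^M,\qquad U_2=x^M\,y\,x^M .
\]
The $\Sigma_2$ sentence ``some pair of matching brackets encloses no $\mathsf b$'' holds in $U_2$ and fails in $V_2$. Play two rounds with $k=1$ and $M=7$. The challenger picks a position in the $i$-th copy of $x$ in $V_2$. At least three copies lie on one side of it, say on the right. The defender answers at the same offset in copy number $\min(i,4)$ of $U_2$. Now the challenger must move in $U_2$, and the only place that has no exact counterpart in $V_2$ is $y$. But every letter of $y$ occurs in $x$, so the defender takes that letter in copy $i+2$ of $V_2$. Both new positions lie to the right of the first choice, are not adjacent to it, and are not last. The challenger could expose the difference by picking the $\mathsf b$ of copy $i+2$, but the game is over. What the defender used is $y\preceq_1x$, in the direction from $U_2$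 to $V_2$, because the second round reverses the roles. This suggests the recursion: the poorer word of level $i$ is hidden among many copies of the richer one, and the result is the richer word of level $i+1$.

\subsection{Composition and pumping}

We now write words for word structures. In a concatenation $uv$, positions of $v$ are shifted by $|u|$. The first lemma lets the defender play separately in the factors of a concatenation.

\begin{lemma}[composition]\label{lem:comp}
Let $u,u',v,v'$ be non-empty words. If $(u,\bar a)\preceq_n(u',\bar a')$ and $(v,\bar b)\preceq_n(v',\bar b')$, then $(uv,\bar a\bar b)\preceq_n(u'v',\bar a'\bar b')$. The same holds for any finite number of factors.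
\end{lemma}

\begin{proof}
Induction on $n$. Let $n=0$, and let $x,x'$ be positions of $u$ and $y,y'$ positions of $v$. In $uv$ the atoms $x=x'$, $x<x'$, $S(x,x')$, $P(x)$, $\mathrm{Min}(x)$ have the same value as in $u$, and $\mathrm{Max}(x)$ is false. The atoms $y=y'$, $y<y'$, $S(y,y')$, $P(y)$, $\mathrm{Max}(y)$ have the same value as in $v$, and $\mathrm{Min}(y)$ is false. Of the mixed atoms, $x<y$ is true; $x=y$, $y<x$ and $S(y,x)$ are false; and $S(x,y)$ holds if and only if $u\models\mathrm{Max}(x)$ and $v\models\mathrm{Min}(y)$. So the atomic type of $\bar a\bar b$ in $uv$ is determined by those of $\bar a$ in $u$ and $\bar b$ in $v$.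

For $n+1$, let a $k$-tuple $\bar c$ be chosen in $uv$, and let $\bar c_1,\bar c_2$ be its parts in $u$ and in $v$. Pad each part to length $k$ inside its (non-empty) factor, take the answers in $u'$ and $v'$, and drop the padding. This gives $(u',\bar a'\bar c_1')\preceq_n(u,\bar a\bar c_1)$ and $(v',\bar b'\bar c_2')\preceq_n(v,\bar b\bar c_2)$. By the induction hypothesis $(u'v',\bar a'\bar c_1'\bar b'\bar c_2')\preceq_n(uv,\bar a\bar c_1\bar b\bar c_2)$, and a permutation of the components finishes the step.
\end{proof}

The atom $S(x,y)$ is the reason for having $\mathrm{Min}$ and $\mathrm{Max}$ in the vocabulary. Without them the positions $1$ and $2$ of $u=00$ have the same atomic type, but only one of them is the $S$-predecessor of position $3$ in $u0$.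

The second lemma says that long powers cannot be told apart and that a poorer word can be hidden in a long power. Put $T_0=1$ and $T_{n+1}=k+(k+1)T_n$: a $k$-tuple touches at most $k$ copies of $x$ in a power of $x$ and leaves at most $k+1$ gaps, and we want one gap to be long enough for the remaining $n$ rounds.

\begin{lemma}[pumping]\label{lem:pump}
Let $x,y$ be non-empty words.
\begin{itemize}
\item[(a)] If $N,N'\ge T_n$, then $x^N\preceq_n x^{N'}$.
\item[(b)] If $y\preceq_n x$ and $N,M\ge T_{n+1}$, then $x^N\preceq_{n+1}x^Myx^M$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) holds for $n=0$ because the tuples are empty. We assume (a) for $n$ and prove (a) for $n+1$ and (b) for $n$.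

Let $N\ge T_{n+1}$ and let a $k$-tuple $\bar c$ be chosen in $x^N$. It hits $t\le k$ copies of $x$. Let $g_0,\dots,g_t\ge0$ be the numbers of copies that are not hit before, between and after the hit copies, so that
\[
x^N=x^{g_0}\,x\,x^{g_1}\,x\cdots x\,x^{g_t}
\]
with the hit copies displayed singly. As $g_0+\dots+g_t=N-t\ge(k+1)T_n$ and $t+1\le k+1$, some $g_j$ is at least $T_n$. For $i\ne j$ put $g_i'=\min(g_i,T_n)$. Then either $g_i'=g_i$ or both numbers are at least $T_n$, so $x^{g_i'}\preceq_nx^{g_i}$ by reflexivity or by (a) for $n$; and $g_i'=0$ exactly when $g_i=0$, in which case the factor is omitted on both sides. In both cases below we write the target word in the same form, with gaps $x^{g_i'}$ for $i\ne j$ and a non-empty word $z$ as $j$-th gap, and show $z\preceq_nx^{g_j}$. The answer $\bar c'$ places each component of $\bar c$ at the same offset in the corresponding single copy of $x$. Each marked single copy is then identical to its counterpart, and Lemma~\ref{lem:comp} gives $(\text{target},\bar c')\preceq_n(x^N,\bar c)$, as required.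

For (a), the target is $x^{N'}$ with $N'\ge T_{n+1}$. Take $z=x^{g}$ with $g=N'-t-\sum_{i\ne j}g_i'\ge N'-k-kT_n\ge T_n$. Then $z\preceq_nx^{g_j}$ by (a) for $n$.

For (b), the target is $x^Myx^M$. To the left of the $j$-th gap there are $j$ single copies, and to the right there are $t-j$. Take $z=x^gyx^h$ with
\[
g=M-j-\sum_{i<j}g_i',\qquad h=M-(t-j)-\sum_{i>j}g_i' .
\]
Both numbers are at least $M-k-kT_n\ge T_n\ge1$. By $y\preceq_nx$ and Lemma~\ref{lem:comp}, and then by (a) for $n$, we get $x^gyx^h\preceq_nx^{g+1+h}\preceq_nx^{g_j}$.
\end{proof}

\subsection{Letters that cost no alternation}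

Fix $n\ge1$. Iterating the construction of level $2$ needs a new pair of brackets at each level, so that a formula can find the blocks of that level: $2n$ letters $\mathsf a,\mathsf b,[_1\,,]_1\,,\dots,[_{n-1}\,,]_{n-1}$ in all. One unary predicate per letter would make the vocabulary grow with $n$. So we code letters by binary words, and the code must be readable without an extra alternation. Enumerate the letters in the above order as $\ell_1,\dots,\ell_d$, $d=2n$, and let each letter be a name for a binary word:
\[
\ell_j=1\,1\,0^j\,1\,0^{d+1-j}\qquad(1\le j\le d).
\]
For $n=2$ this gives $\mathsf a=11010000$, $\mathsf b=11001000$, ${[_1}=11000100$, ${]_1}=11000010$. A \emph{coded word} is a non-empty concatenation of letters.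

A letter $\ell_j$ has its $1$'s at the offsets $0$, $1$ and $2+j$; the last two are followed by $0$, and the letter ends with $0$. Hence, in a coded word, the factor $11$ occurs exactly at the starts of letters, every position labeled $1$ has a successor, and a letter starting at $z$ is $\ell_j$ if and only if $z+2+j$ is labeled $1$. Let $\kappa$ abbreviate $S(z,y_1)\wedge S(y_1,y_2)\wedge\dots\wedge S(y_{1+j},y_{2+j})$, which says that $y_i=z+i$ for all $i$. For $\ell=\ell_j$ put
\begin{align*}
\ell^\exists(z)&=\exists y_1\cdots y_{2+j}\,\bigl(\kappa\wedge P(z)\wedge P(y_1)\wedge P(y_{2+j})\bigr),\\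
\ell^\forall(z)&=P(z)\wedge\forall y_1\cdots y_{2+j}\,\bigl[(S(z,y_1)\to P(y_1))\wedge(\kappa\to P(y_{2+j}))\bigr].
\end{align*}
In a coded word both formulas say that the letter $\ell$ starts at $z$. For $\ell^\exists$ this is the description just given. If $\ell^\forall(z)$ holds, then $z$ is labeled $1$, so $z+1$ exists and is labeled $1$; thus a letter starts at $z$, the position $z+2+j$ exists inside it, and it is labeled $1$. Conversely, if $\ell$ starts at $z$, both implications hold. The first formula is $\Sigma_1$ and the second is $\Pi_1$.

\subsection{The sentence and the words}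

For $1\le i\le n-1$ let $\mathrm{Pair}_i(z,z')$ be the conjunction of $z<z'$, of $\ell^\forall(z)$ for $\ell={[_i}$, of $\ell^\forall(z')$ for $\ell={]_i}$, and of $\forall z''(z<z''<z'\to\neg\ell^\exists(z''))$ for both of these $\ell$. It is $\Pi_1$, and in a coded word it says that $[_i$ starts at $z$, that $]_i$ starts at $z'>z$, and that no bracket of level $i$ starts in between. Let
\begin{align*}
\lambda_1(z_1,z_2)&=\exists z\,\bigl(z_1<z<z_2\wedge\mathsf b^\exists(z)\bigr),\\
\lambda_i(z_1,z_2)&=\exists z\,\exists z'\,\bigl(z_1<z\wedge z'<z_2\wedge\mathrm{Pair}_{i-1}(z,z')\wedge\neg\lambda_{i-1}(z,z')\bigr)\qquad(2\le i\le n),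
\end{align*}
and let $\Lambda_n$ be $\lambda_n$ with the conditions on $z_1$ and $z_2$ deleted. By induction $\lambda_i$ is $\Sigma_i$: for $i\ge2$ the formula under the two quantifiers is a conjunction of $\Pi_1$ formulas and the $\Pi_{i-1}$ formula $\neg\lambda_{i-1}$. Likewise $\Lambda_n$ is $\Sigma_n$. It does not depend on $k$.

The words depend on $k$. Let $M=T_n$, $x_0=\mathsf a$, $y_0=\mathsf b$, and
\[
V_i=x_{i-1}^M,\qquad U_i=x_{i-1}^M\,y_{i-1}\,x_{i-1}^M\quad(1\le i\le n),\qquad
x_i={[_i}\,U_i\,{]_i},\qquad y_i={[_i}\,V_i\,{]_i}\quad(1\le i\le n-1).
\]

\begin{lemma}\label{lem:VU}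
$V_n\preceq_nU_n$.
\end{lemma}

\begin{proof}
We have $y_0\preceq_0x_0$, as the tuples are empty. If $y_{i-1}\preceq_{i-1}x_{i-1}$, then Lemma~\ref{lem:pump}(b) gives $V_i\preceq_iU_i$, since $M=T_n\ge T_i$, and for $i\le n-1$ Lemma~\ref{lem:comp} gives $y_i\preceq_ix_i$.
\end{proof}

\begin{lemma}\label{lem:sep}
$U_n\models\Lambda_n$ and $V_n\not\models\Lambda_n$.
\end{lemma}

\begin{proof}
We show by induction on $i\le n-1$: if $x_i$ or $y_i$ occurs in a coded word as a sequence of consecutive letters, and $z_1,z_2$ are the starts of its first and last letters, then $\lambda_i(z_1,z_2)$ is true for $x_i$ and false for $y_i$. The letters that start strictly between $z_1$ and $z_2$ are those of the interior, $U_i$ or $V_i$. For $i=1$ the formula asks whether $\mathsf b$ occurs in the interior; it occurs in $U_1$ and not in $V_1$. For $i\ge2$ the interior is a concatenation of words $x_{i-1}$ and $y_{i-1}$, and in each of them the brackets of level $i-1$ are exactly the first and the last letter. So these brackets alternate along the interior, and the pairs $(z,z')$ with $z_1<z$, $z'<z_2$ and $\mathrm{Pair}_{i-1}(z,z')$ are exactly the pairs that delimit one of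 these words. By the induction hypothesis $\neg\lambda_{i-1}(z,z')$ holds exactly when the word is $y_{i-1}$, and $y_{i-1}$ is among them for $U_i$ and not for $V_i$. The argument for $\Lambda_n$ is the case $i=n$ with the whole word $U_n$ or $V_n$ as the interior.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:words}]
Suppose that a prenex $\Pi_n$ sentence $\pi$ agrees with $\Lambda_n$ on all words. Let $k\ge1$ be at least the length of each of its blocks, and form $U_n,V_n$ for this $k$. By Lemma~\ref{lem:sep}, $V_n\models\neg\pi$. By Lemmas~\ref{lem:VU} and~\ref{lem:game}(b), $U_n\models\neg\pi$, so $U_n\not\models\Lambda_n$, contradicting Lemma~\ref{lem:sep}.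
\end{proof}

This completes the proof of Theorem~\ref{thm:main} as well.

\section{Graphs: proof of Theorem~\ref{thm:graphs}}\label{sec:graphs}

We repeat Section~\ref{sec:rigid} with a graph $G_w$ in place of the word $W_w$. Three things have to be supplied: a substitute for the unary predicates, a symmetric relation that carries a linear order, and rigidity for all vertices that take part in the coding. Since the theorem concerns exact levels, translations between words and graphs must also preserve $\Sigma_n$ and $\Pi_n$ in both directions. We write $x\sim y$ for $E(x,y)$.

\subsection{The graph of a word}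

For the order we use two rows of vertices: points $a_i$, and cuts $b_j$ with $b_j$ thought of as lying between $a_j$ and $a_{j+1}$; a point is adjacent to the cuts on its right. Unary predicates are replaced by adjacency to five special vertices: $p$ marks points, $q$ marks cuts, $r$ marks the letter $1$, and $s$, $e$ mark start and end. For $w\in\{0,1\}^m$, $m\ge1$, the graph $G_w$ has the vertices $K=\{p,q,r,s,e\}$, $a_0,\dots,a_{m+1}$, $b_0,\dots,b_m$, and the following edges (Figure~\ref{fig:G}):
\begin{itemize}
\item all pairs inside $K$; $a_ia_{i+1}$ and $b_jb_{j+1}$; $a_ib_j$ if and only if $i\le j$;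
\item $p$ to all $a_i$; $q$ to all $b_j$; $s$ to $a_0,b_0$; $e$ to $a_{m+1},b_m$; $r$ to $a_0$ and to each $a_i$, $1\le i\le m$, with $w_i=1$.
\end{itemize}
The neighborhoods in $K$ of the vertices outside $K$ are therefore
\begin{equation}\label{eq:nbhd}
\begin{array}{lll}
a_0:\{p,r,s\}, & a_i\ (1\le i\le m):\{p\}\text{ or }\{p,r\}, & a_{m+1}:\{p,e\},\\[2pt]
b_0:\{q,s\}, & b_j\ (1\le j\le m-1):\{q\}, & b_m:\{q,e\}.
\end{array}
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2,yscale=1.8]
\foreach \x in {0,1,2,3,4} \node[circle,draw,inner sep=1.5pt] (a\x) at (\x,1) {$a_{\x}$};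
\foreach \y in {0,1,2,3} \node[circle,draw,inner sep=1.5pt] (b\y) at (\y+0.5,0) {$b_{\y}$};
\foreach \x/\y in {0/1,1/2,2/3,3/4} \draw[thick] (a\x)--(a\y);
\foreach \x/\y in {0/1,1/2,2/3} \draw[thick] (b\x)--(b\y);
\foreach \x/\y in {0/0,0/1,0/2,0/3,1/1,1/2,1/3,2/2,2/3,3/3} \draw[gray] (a\x)--(b\y);
\foreach \x/\z in {0/{p,r,s},1/{p,r},2/{p},3/{p,r},4/{p,e}} \node at (\x,1.3) {$\{\z\}$};
\foreach \x/\z in {0/{q,s},1/{q},2/{q},3/{q,e}} \node at (\x+0.5,-0.3) {$\{\z\}$};
\end{tikzpicture}
\caption{The graph $G_w$ for $w=101$. The $5$-clique $K=\{p,q,r,s,e\}$ is not drawn; each vertex is labeled with its set of neighbors in $K$. A vertex $a_i$ is adjacent to exactly those $b_j$ that lie to its right. The vertices $a_1,a_2,a_3$ are the positions of $w$, and adjacency to $r$ marks the letter $1$.}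
\label{fig:G}
\end{figure}

The special vertices are useful only if a formula can find them. The two rows contain $4$-cliques such as $a_0,a_1,b_1,b_2$ (for $m\ge2$), but nothing larger.

\begin{lemma}\label{lem:clique}
$K$ is the only clique of size $5$ in $G_w$.
\end{lemma}

\begin{proof}
Let $Q$ be a clique with $Q\not\subseteq K$; we show $|Q|\le4$. The $a$'s induce a path and so do the $b$'s, so $Q$ has at most two of each. Suppose that $Q$ contains an $a$ and a $b$. By \eqref{eq:nbhd} they have at most one common neighbor in $K$, namely $s$ or $e$. If $Q\cap K=\emptyset$, then $|Q|\le4$. Otherwise $Q\cap K$ is $\{s\}$ or $\{e\}$; each of $s,e$ has two neighbors outside $K$, so $|Q|\le3$. If $Q\setminus K$ is a single vertex, it has at most three neighbors in $K$, so $|Q|\le4$. If $Q\setminus K$ consists of two $a$'s, their common neighbors in $K$ are among $p,r$, so $|Q|\le4$; if it consists of two $b$'s, their only common neighbor in $K$ is $q$, so $|Q|\le3$.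
\end{proof}

The vertices of $K$ are told apart by the four ends of the rows. Let $\bar c=(p,q,r,s,e,a,b,b^*,a^*)$ be a tuple of nine variables, and let $\gamma(\bar c)$ be the quantifier-free formula saying: the nine are distinct; $p,q,r,s,e$ are pairwise adjacent; the neighborhoods in $\{p,q,r,s,e\}$ of $a,b,b^*,a^*$ are exactly $\{p,r,s\}$, $\{q,s\}$, $\{q,e\}$, $\{p,e\}$, respectively; and $a\sim b$. A tuple satisfying $\gamma$ is an \emph{anchor}.

\begin{lemma}\label{lem:anchor}
The only anchor of $G_w$ is $\bar c_w=(p,q,r,s,e,a_0,b_0,b_m,a_{m+1})$.
\end{lemma}

\begin{proof}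
By \eqref{eq:nbhd}, $b_0\ne b_m$ and $a_0\sim b_0$, the tuple $\bar c_w$ is an anchor. Let $(p',q',r',s',e',a',b',b'',a'')$ be an anchor. By Lemma~\ref{lem:clique}, $\{p',q',r',s',e'\}=K$. The vertex $a'\notin K$ has three neighbors in $K$, so $a'=a_0$ (this is why $r$ is joined to $a_0$), $\{p',r',s'\}=\{p,r,s\}$ and $\{q',e'\}=\{q,e\}$. Then $b''$ has the neighborhood $\{q,e\}$ in $K$, so $b''=b_m$. The neighborhood $\{q',s'\}$ of $b'$ consists of one element of $\{q,e\}$ and one of $\{p,r,s\}$; in \eqref{eq:nbhd} only $\{q,s\}$ and $\{p,e\}$ have this form, so $b'\in\{b_0,a_{m+1}\}$. Now $b'\sim a'=a_0$, and $a_0\not\sim a_{m+1}$ because $m\ge1$; so $b'=b_0$, $q'=q$, $s'=s$, $e'=e$. Finally $a''$ has the neighborhood $\{p',e\}$ with $p'\in\{p,r\}$. Only $\{p,e\}$ occurs, so $p'=p$, $a''=a_{m+1}$ and $r'=r$.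
\end{proof}

\subsection{Axioms and rigidity}

Relative to $\bar c$, let $A(x)$ say that $x\notin\{p,q,r,s,e\}$, $x\sim p$, $x\not\sim q$, and let $B(x)$ say that $x\notin\{p,q,r,s,e\}$, $x\sim q$, $x\not\sim p$. These formulas are quantifier-free, and $\gamma$ implies $a,a^*\in A$ and $b,b^*\in B$. Write $N_B(u)$ for the set of neighbors of $u$ in $B$, and $N_A(v)$ for the set of neighbors of $v$ in $A$. A formula is \emph{bounded} if each quantifier occurs in the form $\exists x(\delta(x)\wedge\cdots)$ or $\forall x(\delta(x)\to\cdots)$ with $\delta$ equal to $A$ or $B$; we write $\exists x\in A$ and so on.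

The counterpart of $\mathsf U$ is the $\Pi_1$ sentence $\Phi$ saying: $E$ is symmetric and irreflexive; any two anchors are equal; and for every anchor $\bar c$:
\begin{itemize}
\item[(i)] there are no $u,u'\in A$ and $v,v'\in B$ with $u\sim v$, $u'\sim v'$, $u\not\sim v'$, $u'\not\sim v$;
\item[(ii)] if $u,u'\in A$ and $u\sim u'$, then any two elements of $N_B(u)\setminus N_B(u')$ are equal;
\item[(iii)] if $v,v'\in B$ and $v\sim v'$, then any two elements of $N_A(v')\setminus N_A(v)$ are equal;
\item[(iv)] every $v\in B$ has $a\sim v\not\sim a^*$; every $u\in A\setminus\{a^*\}$ has $u\sim b^*$; every $u\in A\setminus\{a\}$ has $u\not\sim b$.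
\end{itemize}
Axiom (i) says that the sets $N_B(u)$, $u\in A$, form a chain under inclusion, and equally that the sets $N_A(v)$, $v\in B$, do; it replaces (U1). Axioms (ii) and (iii) replace (U2): an edge inside a row is a smallest possible step. Axiom (iv) places all points and cuts between the ends; in Section~\ref{sec:rigid} the elements outside $[a,b]$ were instead cut off by relativization. The counterpart of completeness is the bounded $\Pi_2$ formula $\mathrm{Tot}(\bar c)$, the conjunction of
\begin{itemize}
\item[(T1)] $\forall u\in A\ \bigl(u\ne a^*\to\exists u'\in A\ \exists v\in B\ (u\sim u'\wedge u\sim v\wedge u'\not\sim v)\bigr)$,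
\item[(T2)] $\forall v\in B\ \bigl(v\ne b^*\to\exists v'\in B\ \exists u\in A\ (v\sim v'\wedge u\not\sim v\wedge u\sim v')\bigr)$.
\end{itemize}

\begin{lemma}\label{lem:model}
$G_w\models\Phi\wedge\mathrm{Tot}(\bar c_w)$.
\end{lemma}

\begin{proof}
The anchor is unique by Lemma~\ref{lem:anchor}. For it, $A=\{a_0,\dots,a_{m+1}\}$, $B=\{b_0,\dots,b_m\}$, $N_B(a_i)=\{b_j:j\ge i\}$ and $N_A(b_j)=\{a_i:i\le j\}$. The sets $N_B(a_i)$ decrease with $i$, which gives (i). Adjacent vertices of $A$ have the form $a_i,a_{i+1}$; here $N_B(a_i)\setminus N_B(a_{i+1})=\{b_i\}$ and the reverse difference is empty, which gives (ii). For $b_j,b_{j+1}$ we have $N_A(b_{j+1})\setminus N_A(b_j)=\{a_{j+1}\}$ and the reverse difference is empty, which gives (iii). Axiom (iv) holds because $N_B(a_0)=B$, $N_B(a_{m+1})=\emptyset$, $N_A(b_m)=A\setminus\{a_{m+1}\}$ and $N_A(b_0)=\{a_0\}$. For (T1) and $u=a_i$ take $u'=a_{i+1}$, $v=b_i$; for (T2) and $v=b_j$ take $v'=b_{j+1}$, $u=a_{j+1}$.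
\end{proof}

In the rigidity lemma each row pins down the other: a path of points from $a$ to $a^*$ leaves room for one cut per step, and a path of cuts from $b$ to $b^*$ leaves room for one point per step.

\begin{lemma}[rigidity]\label{lem:rigidgraph}
Let $H'\models\Phi$ be finite, let $H$ be an induced subgraph of $H'$, and let $\bar c$ be a tuple in $H$ with $H\models\gamma(\bar c)\wedge\mathrm{Tot}(\bar c)$. Then $A^{H'}=A^H$ and $B^{H'}=B^H$, and every bounded formula $\beta(\bar c)$ has the same truth value in $H$ and in $H'$.
\end{lemma}

\begin{proof}
By (P3), $H\models\Phi$. As $\gamma,A,B$ are quantifier-free, $\bar c$ is an anchor of $H'$, $A^H=A^{H'}\cap H$ and $B^H=B^{H'}\cap H$. So we have to show $A^{H'},B^{H'}\subseteq H$.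

Put $\alpha_0=a$. As long as $\alpha_i\ne a^*$, (T1) gives $\alpha_{i+1}\in A^H$ and $y_i\in B^H$ with $\alpha_i\sim\alpha_{i+1}$ and $\alpha_i\sim y_i\not\sim\alpha_{i+1}$. By (i) the sets $N_B(\alpha_i)$ and $N_B(\alpha_{i+1})$ in $H$ are comparable, and $y_i$ shows $N_B(\alpha_{i+1})\subsetneq N_B(\alpha_i)$. As $H$ is finite, the sequence ends with some $\alpha_l=a^*$. Let $y\in B^{H'}$. By (iv) in $H'$, $\alpha_0\sim y\not\sim\alpha_l$. Let $i$ be largest with $\alpha_i\sim y$; then $i<l$ and $\alpha_{i+1}\not\sim y$. Both $y$ and $y_i$ lie in $N_B(\alpha_i)\setminus N_B(\alpha_{i+1})$ in $H'$, so (ii) in $H'$ gives $y=y_i\in H$.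

Put $\beta_0=b$. As long as $\beta_i\ne b^*$, (T2) gives $\beta_{i+1}\in B^H$ and $x_i\in A^H$ with $\beta_i\sim\beta_{i+1}$ and $\beta_i\not\sim x_i\sim\beta_{i+1}$. By (i), $N_A(\beta_i)\subsetneq N_A(\beta_{i+1})$ in $H$, so the sequence ends with some $\beta_{l'}=b^*$. Let $x\in A^{H'}$; we may assume $x\ne a,a^*$, as these lie in $H$. By (iv) in $H'$, $\beta_0\not\sim x\sim\beta_{l'}$. Let $i$ be largest with $x\not\sim\beta_i$; then $i<l'$ and $x\sim\beta_{i+1}$, and (iii) in $H'$ gives $x=x_i\in H$.

The last claim follows by induction on bounded formulas with parameters in $H$: atoms agree because $H$ is induced, and quantifiers range over the same sets.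
\end{proof}

\subsection{Translations}

\begin{lemma}[words to graphs]\label{lem:star}
Let $n\ge1$. For every $\Sigma_n$ (or $\Pi_n$) $\sigma^*$-sentence $\rho$ there is a bounded $\{E\}$-formula $\rho^*(\bar c)$ that is $\Sigma_n$ (or $\Pi_n$) and satisfies: $G_w\models\rho^*(\bar c_w)$ if and only if $W_w\models\rho$, for all $w$.
\end{lemma}

\begin{proof}
Let $D(x)$ be $A(x)\wedge x\ne a\wedge x\ne a^*$; in $(G_w,\bar c_w)$ it defines $\{a_1,\dots,a_m\}$. For $x=a_i$ and $x'=a_{i'}$ in $D$ we have: $P(i)$ iff $x\sim r$; $\mathrm{Min}(i)$ iff $x\sim a$; $\mathrm{Max}(i)$ iff $x\sim a^*$; and $S(i,i')$ iff $x\sim x'$ and $i<i'$. Since $N_B(a_i)=\{b_j:j\ge i\}$ strictly decreases with $i$, the relation $i<i'$ is expressed by each of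
\[
\exists y\in B\,(x\sim y\wedge x'\not\sim y),\qquad x\ne x'\wedge\forall y\in B\,(x'\sim y\to x\sim y).
\]
So every atomic $\sigma^*$-formula has a bounded $\Sigma_1$ translation and a bounded $\Pi_1$ translation, and by negating the other version so has every negated atomic formula. Take $\rho$ prenex, with matrix a positive Boolean combination of atomic and negated atomic formulas. Relativize the quantifiers to $D$, which keeps them bounded by $A$. Replace each atomic or negated atomic formula of the matrix by its $\Sigma_1$ translation if the $n$-th block of $\rho$ is existential and by its $\Pi_1$ translation if it is universal. By (P2) the new matrix is $\Sigma_1$, respectively $\Pi_1$, so its quantifiers merge with the $n$-th block, and the class is preserved as in (P4).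
\end{proof}

\begin{lemma}[graphs to words]\label{lem:flat}
Let $n\ge1$. For every $\Sigma_n$ (or $\Pi_n$) $\{E\}$-sentence $\chi$ there is a $\Sigma_n$ (or $\Pi_n$) $\sigma^*$-sentence $\chi^\flat$ such that $G_w\models\chi$ if and only if $W_w\models\chi^\flat$, for all $w$.
\end{lemma}

\begin{proof}
The vertices of $G_w$ are $a_i,b_i$ for the positions $1\le i\le m$ and the eight \emph{named} vertices $p,q,r,s,e,a_0,a_{m+1},b_0$. So a vertex is given by one of ten \emph{tags}, namely $\mathrm a$, $\mathrm b$ or a name, and, for the tags $\mathrm a,\mathrm b$, a position. For a prenex formula $\chi(\bar x)$ and an assignment $t$ of tags to $\bar x$ we define a $\sigma^*$-formula $\chi^t$ of the same class, whose free variables are the $x$ tagged $\mathrm a$ or $\mathrm b$, such that $\chi^t$ holds of positions of $W_w$ if and only if $\chi$ holds of the vertices of $G_w$ that they describe.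

For atomic $\chi$: vertices with different tags are different, vertices with the same name are equal, and $a_i=a_j$, $b_i=b_j$ mean $i=j$. Adjacency, for positions $i,j$, is as follows.
\begin{itemize}
\item $a_i\sim a_j$ and $b_i\sim b_j$ mean $S(i,j)\vee S(j,i)$, and $a_i\sim b_j$ means $i\le j$.
\item $a_i$ is adjacent to $p$; to $r$ iff $P(i)$; to $a_0$ iff $\mathrm{Min}(i)$; to $a_{m+1}$ iff $\mathrm{Max}(i)$; and not to $q,s,e,b_0$.
\item $b_j$ is adjacent to $q$ and $a_0$; to $b_0$ iff $\mathrm{Min}(j)$; to $e$ iff $\mathrm{Max}(j)$; and not to $p,r,s,a_{m+1}$.
\item Among named vertices the edges do not depend on $w$: they are those inside $K$, those from $a_0$ to $p,r,s,b_0$, from $a_{m+1}$ to $p,e$, and from $b_0$ to $q,s$.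
\end{itemize}
All these conditions are quantifier-free, and the translation extends to Boolean combinations. For $\chi=\exists\bar y\,\pi$ let $\chi^t$ be the disjunction, over all extensions $t'$ of $t$ to $\bar y$, of $\exists\bar y'\,\pi^{t'}$, where $\bar y'$ lists the variables of $\bar y$ tagged $\mathrm a$ or $\mathrm b$. For $\forall\bar y$ take the conjunction of the formulas $\forall\bar y'\,\pi^{t'}$. By induction on the number of blocks and (P2), the class is preserved. For a sentence $\chi$ let $\chi^\flat=\chi^\emptyset$.
\end{proof}

\subsection{The hereditary sentences}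

For $\rho$ as in Lemma~\ref{lem:star} put
\begin{equation}\label{eq:Psi}
\Psi_\rho=\Phi\wedge\forall\bar c\,\bigl(\gamma\to\neg\mathrm{Tot}\vee\rho^*\bigr)\ \equiv\ \Phi\wedge\Bigl(\neg\exists\bar c\,\gamma\ \vee\ \exists\bar c\,\bigl(\gamma\wedge(\neg\mathrm{Tot}\vee\rho^*)\bigr)\Bigr).
\end{equation}
The two forms are equivalent because a model of $\Phi$ has no anchor or exactly one.

\begin{proposition}\label{prop:Psi}
The sentence $\Psi_\rho$ is hereditary over all finite $\{E\}$-structures, and $G_w\models\Psi_\rho$ if and only if $W_w\models\rho$. If $\rho$ is $\Sigma_n$ with $n\ge2$, then $\Psi_\rho$ is $\Sigma_n$. If $\rho$ is $\Pi_n$ with $n\ge3$, then $\Psi_\rho$ is $\Pi_n$.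
\end{proposition}

\begin{proof}
Let $H'\models\Psi_\rho$ be a finite $\{E\}$-structure and $H$ a substructure. Since $\Phi$ contains the graph axioms, $H'$ is a graph and $H$ is an induced subgraph with $H\models\Phi$. Let $\bar c$ be in $H$ with $H\models\gamma(\bar c)\wedge\mathrm{Tot}(\bar c)$. By Lemma~\ref{lem:rigidgraph} the bounded formula $\mathrm{Tot}(\bar c)$ holds in $H'$; hence $H'\models\rho^*(\bar c)$, and by the same lemma $H\models\rho^*(\bar c)$. So $H\models\Psi_\rho$. By Lemmas~\ref{lem:anchor} and~\ref{lem:model}, $G_w\models\Psi_\rho$ is equivalent to $G_w\models\rho^*(\bar c_w)$, that is, to $W_w\models\rho$.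

The formula $\neg\mathrm{Tot}$ is $\Sigma_2$. If $\rho$ is $\Sigma_n$ and $n\ge2$, use the second form in \eqref{eq:Psi}: $\Phi$ and $\neg\exists\bar c\,\gamma$ are $\Pi_1$, hence $\Sigma_n$, and the last disjunct is $\Sigma_n$. If $\rho$ is $\Pi_n$ and $n\ge3$, use the first form and $\Sigma_2\subseteq\Pi_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:graphs}]
(1) Let $n\ge2$. The sentence $\Psi_{\Lambda_n}$ is $\Sigma_n$ and hereditary over all finite $\{E\}$-structures. If it were equivalent over graphs to a $\Pi_n$ sentence $\chi$, then
\[
W_w\models\chi^\flat\iff G_w\models\chi\iff G_w\models\Psi_{\Lambda_n}\iff W_w\models\Lambda_n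
\]
for all $w$, with $\chi^\flat$ in $\Pi_n$, contradicting Theorem~\ref{thm:words}. For $n=1$, a hereditary $\Sigma_1$ sentence is equivalent over graphs to $\top$ or $\bot$ by Lemma~\ref{lem:sigma1}, and these are $\Pi_1$. For $n=0$ we have $\Sigma_0=\Pi_0$.

(2) Let $n\ge3$. The sentence $\Psi_{\neg\Lambda_n}$ is $\Pi_n$ and hereditary over all finite $\{E\}$-structures. If it were equivalent over graphs to a $\Sigma_n$ sentence $\chi$, then $\chi^\flat$ would agree with $\neg\Lambda_n$ on words, so the $\Pi_n$ sentence $\neg\chi^\flat$ would agree with $\Lambda_n$, a contradiction. For $n=1$ take $\forall x\,\forall y\,\neg E(x,y)$, which is hereditary over all $\{E\}$-structures by (P3). It holds in the one-vertex graph and fails in its extension by an adjacent vertex, so by (P3) it is not equivalent over graphs to a $\Sigma_1$ sentence. For $n=2$, Lemma~\ref{lem:pi2} applied to the class of graphs shows that a hereditary $\Pi_2$ sentence is equivalent to a $\Pi_1$ sentence, which is $\Sigma_2$.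
\end{proof}

\section{Symbols of arity at least two: proof of Theorem~\ref{thm:dich}(a)}\label{sec:vocab}

We read a binary relation off $\sigma$-structures by a quantifier-free formula, and we turn graphs into $\sigma$-structures in a way that a quantifier-free graph formula can describe. If $\sigma$ has a relation symbol $R$ of arity at least $2$, let $\varepsilon(x,y)=R(x,y,\dots,y)$. Otherwise $\sigma$ has a function symbol $f$ of arity at least $2$, and we let $\varepsilon(x,y)=\bigl(x\ne y\wedge f(x,y,\dots,y)=x\bigr)$.

Let $\psi$ be a sentence from Theorem~\ref{thm:graphs}, hereditary over all finite $\{E\}$-structures: either $\Sigma_n$ with $n\ge2$ and not equivalent over graphs to a $\Pi_n$ sentence, or $\Pi_n$ with $n\ge3$ and not equivalent over graphs to a $\Sigma_n$ sentence. Let $\psi^\sigma$ arise from $\psi$ by replacing $E$ with $\varepsilon$. As $\varepsilon$ is quantifier-free, $\psi^\sigma$ is in the same prefix class. For a $\sigma$-structure $\mathcal A$ let $\mathcal A^\varepsilon$ be the $\{E\}$-structure on the same universe with $E$ interpreted by $\varepsilon$; then $\mathcal A\models\psi^\sigma$ if and only if $\mathcal A^\varepsilon\models\psi$.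 If $\mathcal B$ is a substructure of $\mathcal A$, then $\mathcal B^\varepsilon$ is a substructure of $\mathcal A^\varepsilon$, again because $\varepsilon$ is quantifier-free. So $\psi^\sigma$ is hereditary over all finite $\sigma$-structures. Here $\mathcal A^\varepsilon$ need not be a graph, which is why heredity over all $\{E\}$-structures is needed.

Let $c_1,\dots,c_l$ be the constants of $\sigma$. For a graph $G$ and vertices $\bar u=(u_1,\dots,u_l)$ define a $\sigma$-structure $G[\bar u]$ on the vertex set of $G$. In the relation case let $R=\{(x,y,\dots,y):E(x,y)\}$. In the function case let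
\[
f(x_1,x_2,\dots)=\begin{cases}x_1&\text{if }E(x_1,x_2)\text{ or }x_1=x_2,\\ x_2&\text{otherwise.}\end{cases}
\]
All other relations are empty (false, if $0$-ary), all other functions are the projection to the first argument, and $c_i$ is $u_i$. Then $G[\bar u]^\varepsilon=G$: in the function case, for $x\ne y$ the value $f(x,y,\dots,y)$ is $x$ if $E(x,y)$ and is $y\ne x$ otherwise.

\begin{lemma}\label{lem:terms}
For every $\Sigma_n$ (or $\Pi_n$) $\sigma$-sentence $\chi$ there is a $\Sigma_n$ (or $\Pi_n$) $\{E\}$-formula $\chi'(\bar u)$ such that $G[\bar u]\models\chi$ if and only if $G\models\chi'(\bar u)$, for all graphs $G$ and all $\bar u$.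
\end{lemma}

\begin{proof}
It suffices to translate atomic formulas into quantifier-free ones, leaving the prefix unchanged. For a term $t$ let $Z(t)$ be the finite set of its variables together with the $u_i$ for the constants $c_i$ in $t$. Every function of $G[\bar u]$ returns one of its arguments, so the value of $t$ is always the value of some $z\in Z(t)$. We define a quantifier-free $\{E\}$-formula $\delta_t(z)$ that expresses $t=z$. For a variable $v$ it is $z=v$, and for $c_i$ it is $z=u_i$. For $t=g(t_1,\dots)$ with $g$ a projection it is $\delta_{t_1}(z)$. For $t=f(t_1,t_2,\dots)$ it is the disjunction over $z_1\in Z(t_1)$, $z_2\in Z(t_2)$ of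
\[
\delta_{t_1}(z_1)\wedge\delta_{t_2}(z_2)\wedge\bigl[(\eta\wedge z=z_1)\vee(\neg\eta\wedge z=z_2)\bigr],\qquad \eta=\bigl(E(z_1,z_2)\vee z_1=z_2\bigr).
\]
An atom $\beta(t_1,\dots,t_h)$ is translated into the disjunction over $z_i\in Z(t_i)$ of $\bigwedge_i\delta_{t_i}(z_i)\wedge\beta'(z_1,\dots,z_h)$, where $\beta'$ is $z_1=z_2$ for equality, $E(z_1,z_2)\wedge z_2=\dots=z_h$ for $R$, and $\bot$ for every other relation symbol.
\end{proof}

Suppose that $\psi$ is $\Sigma_n$ and that $\psi^\sigma$ is equivalent over finite $\sigma$-structures to a $\Pi_n$ sentence $\chi$. For every graph $G$ and all $\bar u$,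
\[
G\models\psi\iff G[\bar u]\models\psi^\sigma\iff G[\bar u]\models\chi\iff G\models\chi'(\bar u).
\]
The left side does not depend on $\bar u$ and $G$ is non-empty, so $\psi$ is equivalent over graphs to both $\forall\bar u\,\chi'$ and $\exists\bar u\,\chi'$. The first is $\Pi_n$, contradicting the choice of $\psi$. If $\psi$ is $\Pi_n$ and $\chi$ is $\Sigma_n$, the same equivalences hold and $\exists\bar u\,\chi'$ is $\Sigma_n$, again a contradiction. This proves the ``moreover'' part of Theorem~\ref{thm:dich}(a). Finally, given any $n$, let $n'=\max(n,3)$. The hereditary $\Pi_{n'}$ sentence just obtained is not equivalent to any $\Sigma_{n'}$ sentence, hence not to any $\Sigma_n$ sentence, so prefix classes fail to capture the $\mathrm{FO}(\sigma)$ expressible hereditary properties. \qed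

\begin{thebibliography}{9}

\bibitem{BK} Brzozowski and Knast, 1978.

\bibitem{GS} Gurevich and Shelah, 1984.

\bibitem{talk} \emph{Hereditariness In The Finite And Prefix Classes Of First Order Logic}, \texttt{https://abhisekhs.github.io/Talks/heredit-fin-talk.pdf}.

\bibitem{Tait} Tait, 1959.

\bibitem{Thomas} Thomas, 1982.

\end{thebibliography}
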